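\title{Nearly Euclidean Banach spaces without the hereditary approximation property}

\begin{abstract}
For an infinite dimensional Banach space $X$ let $d_n(X)$ be the supremum of the Banach--Mazur distances from the $n$-dimensional subspaces of $X$ to $\ell_2^n$. We construct a space $X$ with $d_n(X)=O((\log^* n)^2)$, where $\log^*$ is the iterated logarithm, that has a closed subspace failing the approximation property. Hence the condition $d_n(X)=o(\log n)$ does not imply the hereditary approximation property. In the opposite direction we show that if $d_n(X)=o((\log\log^* n)^{1/10})$, then every closed subspace of $X$ has the approximation property, with approximating operators of norm at most $4$.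
\end{abstract}

\section{Introduction}

Throughout, a \emph{space} is an infinite dimensional Banach space over $\mathbb R$ or $\mathbb C$, an \emph{operator} is a bounded linear map, and $\mathbb N=\{1,2,\dots\}$. A Banach space $Z$ has the \emph{approximation property} (AP) if for every compact set $K\subset Z$ and every $\varepsilon>0$ there is a finite rank operator $T$ on $Z$ with $\|Tx-x\|<\varepsilon$ for all $x\in K$. A space $X$ has the \emph{hereditary approximation property} (HAP) if every closed subspace of $X$ has the AP. Hilbert spaces have the HAP: given $K$ in a closed subspace, cover $K$ by finitely many balls of radius less than $\varepsilon$ centered in $K$ and project orthogonally onto the span of the centers. It is natural to ask how much of this survives when $X$ is only close to a Hilbert space.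

Closeness is measured on finite dimensional subspaces. With the Banach--Mazur distance $d(F,F')=\inf\{\|S\|\,\|S^{-1}\| : S\colon F\to F' \text{ an isomorphism}\}$ put
$$d_n(X)=\sup\{d(F,\ell_2^n): F\subset X,\ \dim F=n\}.$$
For $\dim F=n$ the infimum defining $d(F,\ell_2^n)$ is attained, by compactness of bounded sets of operators $F\to\ell_2^n$. So $d(F,\ell_2^n)\le C$ exactly when there is a Euclidean norm $|\cdot|$ on $F$ with $\|\cdot\|\le|\cdot|\le C\|\cdot\|$. Such a norm restricts to subspaces, and every $n$-dimensional subspace of $X$ lies in an $(n+1)$-dimensional one. Therefore $d_n(X)\ge1$ is nondecreasing in $n$, and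
\begin{equation}\label{eq:euclid}
\text{each } W\subset X \text{ with } \dim W\le n \text{ has a Euclidean norm with } \|\cdot\|\le|\cdot|\le d_n(X)\|\cdot\|.
\end{equation}

For a Hilbert space $d_n=1$. For $\ell_p$ with $2<p\le\infty$ the sequence grows at least like a power of $n$: if $\|\cdot\|\le|\cdot|\le C\|\cdot\|$ on the span of the unit vectors $e_1,\dots,e_n$, then averaging over all choices of signs gives
\begin{equation}\label{eq:signs}
n\le\sum_i|e_i|^2=\operatorname{Ave}_\pm\Big|\sum_i\pm e_i\Big|^2\le C^2n^{2/p},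
\end{equation}
so $d_n(\ell_p)\ge n^{1/2-1/p}$. If $d_n(X)$ is bounded, then $X$ has the HAP; this follows from Lemma~\ref{lem:proj} below. Johnson and Szankowski proved that $X$ has the HAP if $d_n(X)$ tends to infinity sufficiently slowly, at a rate of inverse Ackermann type, and Pisier proved that weak Hilbert spaces have the HAP. Question~12 of \cite{HAP} asks for a rate between these extremes:

\medskip
\noindent\emph{Must $X$ have the HAP if $d_n(X)=o(\log n)$?}
\medskip

\noindent Such a space is far closer to a Hilbert space than $\ell_p$ is for any $p>2$, and slow growth is known to suffice, so one might expect the answer yes. The answer is no, and the counterexample has much slower growth than $\log n$. Let $\log^*x$ be the least number of times the natural logarithm must be applied to $x$ to reach a value at most $1$. This function is nondecreasing, and $\log^*x=1+\log^*(\log x)$ for $x>1$.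

\begin{theorem}\label{thm:A}
Let $\lambda\colon\mathbb N\to(1,\infty)$ be nondecreasing with $\sum_k1/\lambda(k)<\infty$. There is a space $X$, an $\ell_2$-sum of finite dimensional spaces, with
$$d_n(X)\le\sqrt2\,\lambda(\log^*n)\qquad(n\ge2^{16}),$$
that has a closed infinite dimensional subspace $E$ failing the AP. This holds for real and for complex scalars.
\end{theorem}

Any $\lambda(k)=(k+1)^{1+\varepsilon}$ with $\varepsilon>0$ is allowed. The choice $\lambda(k)=(k+1)^2$ gives $d_n(X)=O((\log^*n)^2)$. Since $\log x\le x-1$, induction gives $\log^*x\le x$ for $x\ge0$, so $\log^*n=2+\log^*(\log\log n)\le2+\log\log n$ for large $n$ and $(\log^*n)^2=o(\log n)$. This answers the question in the negative. As $d_n(E)\le d_n(X)$, the space $E$ itself obeys the same bound and fails the AP.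

The following partial converse is not needed for the answer. It shows that $\log^*n$ is the relevant scale.

\begin{theorem}\label{thm:B}
If $d_n(X)=o\big((\log\log^*n)^{1/10}\big)$, then every closed subspace $Y$ of $X$ has the following property: for each finite dimensional $F\subset Y$ there is a finite rank operator $T\colon Y\to Y$ with $T|_F=I_F$ and $\|T\|\le4$. In particular $X$ has the HAP.
\end{theorem}

What happens between the rates of Theorems~\ref{thm:A} and~\ref{thm:B} is not settled here.

Both proofs run through a sequence of steps in each of which the dimension grows by one exponential, so that dimension $n$ is reached after about $\log^*n$ steps. For Theorem~\ref{thm:A} the $k$-th step is a finite dimensional block at distance about $\lambda(k)$ from Euclidean space, and the failure of the AP comes from the convergence of $\sum1/\lambda(k)$ (Sections~\ref{sec:traces}--\ref{sec:E}). For Theorem~\ref{thm:B} each step produces a finite rank operator, and the average of many of them has norm at most $4$ (Section~\ref{sec:B},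 which can be read independently).

Until the end of Section~\ref{sec:E}, where real scalars are treated, the scalars are complex. We write $|\cdot|$ for a Euclidean norm, $\langle\cdot,\cdot\rangle$ for the inner product, linear in the first variable, $\|a\|_{HS}=(\sum_{i,j}|a_{ij}|^2)^{1/2}$ for the Hilbert--Schmidt norm of a matrix, and $\lambda_k=\lambda(k)$.

\section{Telescoping traces}\label{sec:traces}

To show that $E$ fails the AP it is enough to find a linear functional $\beta$ on the operators on $E$ that equals $1$ at the identity, vanishes on finite rank operators, and is dominated by $\sup_{x\in K}\|Tx\|$ for one compact set $K$. We obtain $\beta$ as a limit of functionals $\beta_k$, which will be normalized traces of diagonal blocks of $T$. The index starts at $2$ to match the later construction.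

\begin{lemma}\label{lem:criterion}
Let $E$ be a Banach space. Let $\beta_k$ $(k\ge2)$ be linear functionals on the space of operators on $E$, let $\Phi_k\subset E$ $(k\ge1)$ be nonempty finite sets whose union is bounded, and let $\alpha_k>0$ $(k\ge2)$ satisfy $\sum_k\alpha_k<\infty$. Suppose that
\begin{itemize}
\item[(T1)] $\beta_k(I)=1$ for all $k$;
\item[(T2)] $|\beta_2(T)|\le\max_{x\in\Phi_1}\|Tx\|$ and $|\beta_k(T)-\beta_{k+1}(T)|\le\alpha_k\max_{x\in\Phi_k}\|Tx\|$ for all $T$ and all $k\ge2$;
\item[(T3)] for all $x^*\in E^*$ and all $e$ in a dense subset of $E$, the operator $T=x^*(\cdot)\,e$ satisfies $\beta_k(T)\to0$.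
\end{itemize}
Then $E$ fails the AP.
\end{lemma}

\begin{proof}
The union of the $\Phi_k$ need not be compact, but a convergent series leaves room to shrink the sets to zero. Put $R_k=\sum_{j\ge k}\alpha_j$ and $\rho_k=\sqrt{R_k}$. Then $\rho_k\to0$ and
$$\frac{\alpha_k}{\rho_k}=\frac{R_k-R_{k+1}}{\sqrt{R_k}}=(\rho_k-\rho_{k+1})\,\frac{\rho_k+\rho_{k+1}}{\rho_k}\le2(\rho_k-\rho_{k+1}),$$
so $C=1+\sum_{k\ge2}\alpha_k/\rho_k$ is finite. The set $K=\{0\}\cup\Phi_1\cup\bigcup_{k\ge2}\rho_k\Phi_k$ is a null sequence together with its limit, hence compact. By (T2), $|\beta_k(T)-\beta_{k+1}(T)|\le(\alpha_k/\rho_k)\sup_{x\in K}\|Tx\|$. So $\beta(T)=\lim_k\beta_k(T)$ exists for every $T$, is linear in $T$, satisfies $\beta(I)=1$, and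
$$|\beta(T)|\le C\sup_{x\in K}\|Tx\|\le C\,\|T\|\sup_{x\in K}\|x\|.$$
In particular $\beta$ is continuous in the operator norm, so by (T3) it vanishes at $x^*(\cdot)\,e$ for all $e\in E$, and by linearity at every finite rank operator. If $T$ had finite rank and $\|Tx-x\|<1/(2C)$ on $K$, we would get $1=|\beta(I-T)|\le\frac12$.
\end{proof}

The content is in (T2): a difference of two normalized traces has to be bounded by the values of $T$ on a few vectors. The simplest instance is a $2\times2$ matrix $S=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$. Here $\langle S(1,-1),(1,1)\rangle=a-b+c-d$ and $\langle S(1,1),(1,-1)\rangle=a+b-c-d$, and the average of these two numbers is $a-d$. The off-diagonal entries cancel in the average. The general form is as follows.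

Let $Z,Z'$ be Euclidean spaces of dimensions $n,n'$ and let $I$ be a finite set. Call a family of unit vectors $u_i\in Z$, $v_i\in Z'$ $(i\in I)$ \emph{balanced} if
\begin{equation}\label{eq:balanced}
\frac1{|I|}\sum_i\langle\cdot,u_i\rangle u_i=\frac1nI_Z,\qquad\frac1{|I|}\sum_i\langle\cdot,v_i\rangle v_i=\frac1{n'}I_{Z'},\qquad\sum_i\langle\cdot,u_i\rangle v_i=0.
\end{equation}
Taking the adjoint of the last operator gives also $\sum_i\langle\cdot,v_i\rangle u_i=0$. In the Euclidean sum $Z\oplus Z'$ put
$$y_i=(u_i,v_i),\qquad w_i=(u_i,-v_i),\qquad\text{so that } |y_i|=|w_i|=\sqrt2,\quad\langle w_i,y_i\rangle=1-1=0.$$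

\begin{lemma}\label{lem:trace}
Let $(u_i,v_i)_{i\in I}$ be balanced and let $S$ be an operator on $Z\oplus Z'$ with blocks $S_{11}\colon Z\to Z$, $S_{12}\colon Z'\to Z$, $S_{21}\colon Z\to Z'$, $S_{22}\colon Z'\to Z'$. Then
$$\frac1{|I|}\sum_i\langle Sw_i,y_i\rangle=\frac1n\operatorname{tr}S_{11}-\frac1{n'}\operatorname{tr}S_{22}.$$
\end{lemma}

\begin{proof}
We have $\langle Sw_i,y_i\rangle=\langle S_{11}u_i,u_i\rangle-\langle S_{12}v_i,u_i\rangle+\langle S_{21}u_i,v_i\rangle-\langle S_{22}v_i,v_i\rangle$. The rank one operator $\langle\cdot,p\rangle q$ has trace $\langle q,p\rangle$, so $\langle Aq,p\rangle=\operatorname{tr}\big(A\circ\langle\cdot,p\rangle q\big)$. Thus the averages of the four terms are the traces of $S_{11},S_{12},S_{21},S_{22}$ composed with the averages of $\langle\cdot,u_i\rangle u_i$, $\langle\cdot,u_i\rangle v_i$, $\langle\cdot,v_i\rangle u_i$, $\langle\cdot,v_i\rangle v_i$, which are $\frac1nI_Z$, $0$, $0$, $\frac1{n'}I_{Z'}$.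
\end{proof}

Characters supply balanced families. Let $G=\mathbb Z_N$ and let $\hat G$ be the set of its $N$ characters $g\mapsto e^{2\pi\sqrt{-1}\,ag/N}$, $a\in\mathbb Z_N$. Summing geometric series gives $\sum_g\chi(g)\overline{\psi(g)}=0$ for $\chi\ne\psi$, and $\sum_{\chi\in\hat G}\chi(g)=0$ for $g\ne0$.

\begin{lemma}\label{lem:chars}
Let $\hat G=A\cup B$ be a partition into nonempty sets and let $s(g)=\sum_{\chi\in A}\chi(g)$. The family $u_g=|A|^{-1/2}(\chi(g))_{\chi\in A}\in\mathbb C^A$, $v_g=|B|^{-1/2}(\chi(g))_{\chi\in B}\in\mathbb C^B$ $(g\in G)$ is balanced, and for $g\ne h$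
$$\langle u_g,u_h\rangle=\frac{s(g-h)}{|A|},\qquad\langle v_g,v_h\rangle=-\frac{s(g-h)}{|B|}.$$
\end{lemma}

\begin{proof}
The $(\chi,\psi)$ entry of the matrix of each operator in \eqref{eq:balanced} is a multiple of $\frac1N\sum_g\chi(g)\overline{\psi(g)}$, which is $1$ for $\chi=\psi$ and $0$ otherwise. The multiple is $1/|A|$ for the first operator and $1/|B|$ for the second. For the third, $\chi\in B$ and $\psi\in A$, so $\chi\ne\psi$. The inner products follow from $\chi(g)\overline{\chi(h)}=\chi(g-h)$ and $\sum_{\chi\in B}\chi(g-h)=-s(g-h)$.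
\end{proof}

Give $Z\oplus Z'$ any norm. Lemma~\ref{lem:trace} bounds the difference of traces by $\max_i\|Sw_i\|$ times the largest norm of a functional $\langle\cdot,y_i\rangle$. For Lemma~\ref{lem:criterion} we want these functionals to be small while the vectors $w_i$ stay bounded; what counts is the product of the two bounds, which is $2$ for the Euclidean norm. The norm
\begin{equation}\label{eq:Ynorm}
\|x\|_Y=\max\big(|x|,\ \Lambda\max_j|\langle x,y_j\rangle|\big)
\end{equation}
forces the functionals to have norm at most $1/\Lambda$. It does not penalize $w_i$ through $y_i$, because $\langle w_i,y_i\rangle=0$. It keeps $w_i$ bounded as long as the numbers $\Lambda|\langle w_i,y_j\rangle|$ with $j\ne i$ are bounded.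

\begin{example}
For $N=2$ and $A=\{1\}$ we recover the $2\times2$ identity above. Here $w_0=(1,-1)=y_1$, so $\langle w_0,y_1\rangle=2$, and the product is at least $2$ for every norm: nothing can be gained. Now let $N=7$, $\omega=e^{2\pi\sqrt{-1}/7}$, and let $A$ consist of the characters $g\mapsto\omega^{ag}$ with $a\in\{1,2,4\}$. The six differences $a-a'$ with $a\ne a'$ are the six nonzero residues, so $|s(g)|^2=3+\sum_{c\ne0}\omega^{cg}=2$ for $g\ne0$. By Lemma~\ref{lem:chars}, $|\langle w_g,y_h\rangle|=(\frac13+\frac14)\sqrt2=\frac7{12}\sqrt2$ for $g\ne h$. With $\Lambda=\frac{12}7$ in \eqref{eq:Ynorm} we get $\|w_g\|_Y=\sqrt2$, while the functionals have norm at most $\frac7{12}$. The product has dropped from $2$ to at most $\frac7{12}\sqrt2<1$.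
\end{example}

So almost orthogonal families produce a gain. Three things remain. The gain has to be obtained from a norm whose low dimensional subspaces are almost Euclidean (Section~\ref{sec:interp}). The dimension $n'$ has to be exponentially larger than $n$, with a gain that is a power of $n$ (Section~\ref{sec:vectors}). And the blocks have to be linked so that the differences of traces telescope (Section~\ref{sec:E}).

\section{Subspaces of an interpolation space}\label{sec:interp}

Lemma~\ref{lem:criterion} needs gains $\lambda_k\to\infty$, and one could try the norm \eqref{eq:Ynorm} with $\Lambda=\lambda_k$. Its low dimensional subspaces are far from Euclidean. In the model case of orthonormal $y_j$, we have $|x|\le\sqrt r\max_j|\langle x,y_j\rangle|$ on the span of $y_1,\dots,y_r$, so for $r\le\Lambda^2$ this span is isometric to $\ell_\infty^r$, at distance at least $\sqrt r$ from $\ell_2^r$ by \eqref{eq:signs}. Instead we take $\Lambda$ very large and interpolate between $|\cdot|$ and $\|\cdot\|_Y$ with a small parameter $\theta$.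 The gain becomes $\Lambda^\theta$, and we show now that the $n$-dimensional subspaces are at distance at most $n^{\theta/2}$ from $\ell_2^n$, whatever $\Lambda$ is.

A subspace of an interpolation space is not given as an interpolation space, so we first describe the distance to $\ell_2^n$ by an inequality that both interpolates and passes to subspaces. A hermitian form $h(x,y)$ is determined by its diagonal values $h(x)=h(x,x)$.

\begin{lemma}\label{lem:matrix}
Let $F$ be a normed space of dimension $n$ and let $C\ge1$. Suppose that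
\begin{equation}\label{eq:matrix}
\sum_{i=1}^r\Big\|\sum_{j=1}^ra_{ij}x_j\Big\|^2\le C^2\sum_{j=1}^r\|x_j\|^2
\end{equation}
for all $r$, all $x_1,\dots,x_r\in F$ and all $r\times r$ matrices $a$ with $\|a\|_{\ell_2^r\to\ell_2^r}\le1$ and $\|a\|_{HS}\le\sqrt n$. Then there is a hermitian form $h$ on $F$ with $\|x\|^2\le h(x)\le C^2\|x\|^2$ for all $x$. In particular $d(F,\ell_2^n)\le C$.
\end{lemma}

\begin{proof}
We look for a point $h$ of the finite dimensional real space $\mathcal H$ of hermitian forms on $F$ that satisfies two families of linear inequalities, and we find it by separation. For $x\in F$ define $\delta_x\in\mathcal H^*$ by $\delta_x(h)=h(x)$. In $\mathcal H^*\times\mathbb R$ consider, over all finite families in $F$, the convex cones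
$$P=\Big\{\Big(\sum\delta_{x_j},t\Big):t\ge C^2\sum\|x_j\|^2\Big\},\qquad S=\Big\{\Big(\sum\delta_{y_i},t\Big):t\le\sum\|y_i\|^2\Big\}.$$
They are closed under addition by concatenation and under positive multiples since $c\,\delta_x=\delta_{\sqrt c\,x}$, and both contain $0$.

We claim that $(0,-1)\notin P-S$. Otherwise there are families with $\sum\delta_{x_j}=\sum\delta_{y_i}$ and $C^2\sum\|x_j\|^2\le\sum\|y_i\|^2-1$. Pad both by zeros to a common length $r$. Evaluating at the forms $|\xi(\cdot)|^2$, $\xi\in F^*$, gives $\sum_j|\xi(x_j)|^2=\sum_i|\xi(y_i)|^2$. Hence $(\xi(x_j))_j\mapsto(\xi(y_i))_i$ is a well defined linear isometry from $V=\{(\xi(x_j))_j:\xi\in F^*\}$ into $\ell_2^r$, and $\dim V\le n$. Let $a$ be the matrix of this isometry composed with the orthogonal projection of $\ell_2^r$ onto $V$. Then $\|a\|\le1$ and $a$ has rank at most $n$, so it has at most $n$ nonzero singular values, each at most $1$, and $\|a\|_{HS}\le\sqrt n$. Also $\xi(y_i)=\sum_ja_{ij}\xi(x_j)$ for all $\xi$, that is, $y_i=\sum_ja_{ij}x_j$. Now \eqref{eq:matrix}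 gives $\sum\|y_i\|^2\le C^2\sum\|x_j\|^2$, a contradiction.

In a finite dimensional real space, a point $p$ outside a convex set $Q$, closed or not, admits a nonzero linear functional whose values on $Q$ do not exceed its value at $p$. If $Q$ is a cone containing $0$, the functional is then $\le0$ on $Q$ and $\ge0$ at $p$. So there is $(h,c)\ne0$ in $\mathcal H\times\mathbb R$ that is $\le0$ on $P-S$ and has $-c\ge0$. Testing on $(\delta_x,C^2\|x\|^2)\in P$ and on $-(\delta_x,\|x\|^2)\in-S$ gives $-c\|x\|^2\le h(x)\le-cC^2\|x\|^2$ for all $x$. If $c=0$, then $h=0$, which is excluded. So $c<0$, and $h/(-c)$ is the required form.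
\end{proof}

We recall the complex interpolation method for two norms $\|\cdot\|_0,\|\cdot\|_1$ on a finite dimensional complex space $V$; call the normed spaces $V_0,V_1$. Consider the bounded continuous functions $f$ from the strip $0\le\operatorname{Re}z\le1$ to $V$ that are analytic in the interior and tend to $0$ at infinity along the two boundary lines. For $0<\theta<1$ the space $[V_0,V_1]_\theta$ is $V$ with the norm
$$\|x\|_\theta=\inf_{f(\theta)=x}\ \max\Big(\sup_{\operatorname{Re}z=0}\|f(z)\|_0,\ \sup_{\operatorname{Re}z=1}\|f(z)\|_1\Big).$$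
We use only the following facts; (I1) and (I4) are \cite[Theorems 4.1.2 and 5.1.2]{BL}.
\begin{itemize}
\item[(I1)] If $\|S\colon V_i\to V_i'\|\le c_i$ for $i=0,1$, then $\|S\colon[V_0,V_1]_\theta\to[V_0',V_1']_\theta\|\le c_0^{1-\theta}c_1^\theta$.
\item[(I2)] A functional of norm at most $c_i$ on $V_i$ has norm at most $c_0^{1-\theta}c_1^\theta$ on $[V_0,V_1]_\theta$.
\item[(I3)] $\|x\|_\theta\le\|x\|_0^{1-\theta}\|x\|_1^\theta$.
\item[(I4)] $[\ell_2^r(V_0),\ell_2^r(V_1)]_\theta=\ell_2^r([V_0,V_1]_\theta)$ isometrically, where $\ell_2^r(V_i)$ is $V^r$ with the norm $(\sum_j\|x_j\|_i^2)^{1/2}$.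
\end{itemize}
Facts (I2) and (I3) are (I1) for maps $V\to\mathbb C$ and for the map $c\mapsto cx$ from $\mathbb C$ to $V$. They use $[\mathbb C,\mathbb C]_\theta=\mathbb C$, which follows from the maximum principle on the strip and the functions $f(z)=ce^{\varepsilon(z-\theta)^2}$ with $\varepsilon\to0$.

\begin{lemma}\label{lem:interp}
Let $H$ be $V$ with a Euclidean norm and $Y$ be $V$ with any norm. On every subspace $F\subset[H,Y]_\theta$ with $\dim F\le n$ there is a hermitian form $h$ with $\|x\|_\theta^2\le h(x)\le n^\theta\|x\|_\theta^2$.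
\end{lemma}

\begin{proof}
We may assume $\dim F=n\ge1$. Let $\|a\|\le1$ and $\|a\|_{HS}\le\sqrt n$, and let $\tilde a$ be the map $(x_j)_j\mapsto(\sum_ja_{ij}x_j)_i$ on $V^r$. On $\ell_2^r(H)$ it has norm at most $1$: in an orthonormal basis of $H$ it acts as $a$ on each coordinate separately. On $\ell_2^r(Y)$ it has norm at most $\sqrt n$, because $\|\sum_ja_{ij}x_j\|^2\le\sum_j|a_{ij}|^2\sum_j\|x_j\|^2$ by the Cauchy--Schwarz inequality. By (I1) and (I4) it has norm at most $n^{\theta/2}$ on $\ell_2^r([H,Y]_\theta)$. This is \eqref{eq:matrix} with $C=n^{\theta/2}$ for all vectors of $V$, in particular for those of $F$, and Lemma~\ref{lem:matrix} applies.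
\end{proof}

The restriction $\|a\|_{HS}\le\sqrt n$ in Lemma~\ref{lem:matrix} is what makes the bound depend on $\dim F$ and not on $\dim V$ or $Y$.

\section{Almost orthogonal balanced families}\label{sec:vectors}

The $k$-th block will compare a trace in dimension $n_k$ with a trace in dimension $n_{k+1}$. We want $n_{k+1}$ as large as possible, so that few blocks have dimension below a given $n$. A balanced family from Lemma~\ref{lem:chars} has $n_k+n_{k+1}$ members, and their components $u_g$ have to be almost orthogonal in dimension $n_k$. For a random set $A$ of $n$ characters a given inner product exceeds $t$ with probability at most $4e^{-nt^2/4}$. With $t$ of order $n^{-1/4}$ this leaves room for $e^{\sqrt n}$ vectors and still gives a gain that is a power of $n$. Accordingly put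
$$n_1=2^{16},\qquad n_{k+1}=\lceil e^{\sqrt{n_k}}\,\rceil,\qquad N_k=n_k+n_{k+1},\qquad\Lambda_k=\tfrac13n_k^{1/4}.$$
For $s\ge256$ we have $e^s\ge s^5/120\ge2s^4$, so $e^{\sqrt n}\ge2n^2$ for $n\ge2^{16}$. Consequently
\begin{equation}\label{eq:growth}
n_{k+1}\ge2n_k^2,\qquad N_k\le2n_{k+1},\qquad N_k\le n_k+1+e^{\sqrt{n_k}}\le2e^{\sqrt{n_k}}.
\end{equation}
Moreover
\begin{equation}\label{eq:root}
n_k^{1/8}\ge\sqrt3\cdot2^k,\qquad\text{and hence}\qquad\Lambda_k\ge4^k.
\end{equation}
For $k=1$ this reads $4\ge2\sqrt3$, and inductively $n_{k+1}^{1/8}\ge n_k^{1/4}\ge3\cdot4^k\ge\sqrt3\cdot2^{k+1}$.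

\begin{proposition}\label{prop:vectors}
There are Euclidean spaces $Z_k$ of dimension $n_k$ $(k\ge1)$, finite sets $I_k$, and unit vectors $u_i^k\in Z_k$, $v_i^k\in Z_{k+1}$ $(i\in I_k)$ such that for all $k$
\begin{itemize}
\item[(a)] the family $(u_i^k,v_i^k)_{i\in I_k}$ is balanced;
\item[(b)] $|\langle u_i^k,u_j^k\rangle|\le1/\Lambda_k$ and $|\langle v_i^k,v_j^k\rangle|\le1/\Lambda_k$ for $i\ne j$;
\item[(c)] $|\langle v_i^k,u_j^{k+1}\rangle|\le1/\Lambda_{k+1}$ for all $i\in I_k$, $j\in I_{k+1}$.
\end{itemize}
\end{proposition}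

Condition (c) concerns the two families that live in the same space $Z_{k+1}$; it is needed when consecutive blocks are linked.

\begin{proof}
\emph{Choice of the characters.} Fix $k$ and put $n=n_k$, $N=N_k$, $G=\mathbb Z_N$. Let $\chi_1,\dots,\chi_n$ be independent and uniformly distributed in $\hat G$. For $g\ne0$ the variables $\chi_l(g)$ have mean $0$ and modulus $1$. Hoeffding's inequality states that $P(|\frac1n\sum_l\xi_l|\ge s)\le2e^{-ns^2/2}$ for independent real variables $\xi_l$ of mean $0$ with values in $[-1,1]$. A complex number of modulus at least $t$ has real or imaginary part of modulus at least $t/\sqrt2$, so $P(|\frac1n\sum_l\chi_l(g)|\ge t)\le4e^{-nt^2/4}$. Take $t=1/\Lambda_k=3n^{-1/4}$. By \eqref{eq:growth} the probability that this happens for some $g\ne0$ is at most $4Ne^{-9\sqrt n/4}\le8e^{-5\sqrt n/4}<\frac14$. The probability that two of the $\chi_l$ coincide is at most $n^2/(2N)\le\frac14$, since $N\ge2n^2$. So there is $A_k\subset\hat G$ with $|A_k|=n_k$ and $|\sum_{\chi\in A_k}\chi(g)|\le n_k/\Lambda_k$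 for all $g\ne0$. Let $B_k=\hat G\setminus A_k$, so $|B_k|=n_{k+1}$.

Do this for every $k$. Put $I_k=\mathbb Z_{N_k}$, $Z_k=\mathbb C^{A_k}$, and let $u_g^k\in Z_k$, $\tilde v_g^k\in\mathbb C^{B_k}$ be the family of Lemma~\ref{lem:chars}. It is balanced, and it satisfies (b) because $n_{k+1}\ge n_k$.

\emph{Choice of the identification.} The spaces $\mathbb C^{B_k}$ and $Z_{k+1}$ both have dimension $m=n_{k+1}$. Let $U\colon\mathbb C^{B_k}\to Z_{k+1}$ be unitary and $v_g^k=U\tilde v_g^k$. Inner products are preserved, and the last two operators in \eqref{eq:balanced} are replaced by $U(\cdot)U^*$ and $U(\cdot)$, so (a) and (b) hold for every $U$. We choose $U$ at random according to Haar measure. For fixed unit vectors $v,u$ the vector $Uv$ is uniform on the unit sphere of $\mathbb C^m$, so $|\langle Uv,u\rangle|^2$ is distributed as $\gamma_1/(\gamma_1+\sigma)$, where $\gamma_1,\dots,\gamma_m$ are the squared moduli of independent complex Gaussians, that is, independent exponential variables of mean $1$, and $\sigma=\gamma_2+\dots+\gamma_m$.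 For $0\le t<1$ and $\mu=t^2/(1-t^2)$,
$$P(|\langle Uv,u\rangle|\ge t)=P(\gamma_1\ge\mu\sigma)=\mathbb E\,e^{-\mu\sigma}=(1+\mu)^{-(m-1)}=(1-t^2)^{m-1}.$$
For $t=1/\Lambda_{k+1}=3m^{-1/4}$ this is at most $e^{-9(m-1)/\sqrt m}\le e^{-8\sqrt m}$. By \eqref{eq:growth} there are $N_kN_{k+1}\le2m\cdot2e^{\sqrt m}$ pairs $(\tilde v_i^k,u_j^{k+1})$, and $4me^{-7\sqrt m}<1$ because $e^{7\sqrt m}\ge49m/2$. So some $U$ gives (c). The vectors $u_j^{k+1}$ do not depend on any of the unitaries, so the choices for different $k$ do not interact.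
\end{proof}

\section{The space $X$ and its finite dimensional subspaces}\label{sec:X}

Let $\lambda$ be as in Theorem~\ref{thm:A}. The function $\min(\lambda_k,2^k)$ is nondecreasing, exceeds $1$, has $\sum1/\min(\lambda_k,2^k)\le\sum(\lambda_k^{-1}+2^{-k})<\infty$, and is at most $\lambda_k$. So we may assume $1<\lambda_k\le2^k$. Put
$$\theta_k=\frac{\log\lambda_k}{\log\Lambda_k},\qquad\text{so that}\qquad\Lambda_k^{\theta_k}=\lambda_k\quad\text{and}\quad0<\theta_k\le\tfrac12$$
by \eqref{eq:root}. Let $H_k=Z_k\oplus Z_{k+1}$ with the Euclidean norm, $y_i^k=(u_i^k,v_i^k)\in H_k$, and let $Y_k$ be $H_k$ with the norm $\|x\|_{Y_k}=\max(|x|,\Lambda_k\max_{i\in I_k}|\langle x,y_i^k\rangle|)$. Define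
$$X_k=[H_k,Y_k]_{\theta_k},\qquad X=\Big(\bigoplus_{k\ge1}X_k\Big)_{\ell_2},$$
the space of sequences $x=(x_k)$, $x_k\in X_k$, with $\|x\|^2=\sum_k\|x_k\|_{X_k}^2<\infty$.

\begin{lemma}\label{lem:block}
For $x\in X_k$ and $i\in I_k$,
$$|x|\le\|x\|_{X_k}\le\sqrt2\,\lambda_k|x|,\qquad|\langle x,y_i^k\rangle|\le\sqrt2\,\lambda_k^{-1}\|x\|_{X_k}.$$
\end{lemma}

\begin{proof}
Since $|y_i^k|=\sqrt2$ and $\Lambda_k\ge1$, we have $|x|\le\|x\|_{Y_k}\le\sqrt2\Lambda_k|x|$. For $|p|=1$ the functional $\langle\cdot,p\rangle$ has norm at most $1$ on $H_k$ and on $Y_k$, hence on $X_k$ by (I2); this gives the lower bound. By (I3), $\|x\|_{X_k}\le(\sqrt2\Lambda_k)^{\theta_k}|x|\le\sqrt2\lambda_k|x|$. The functional $\langle\cdot,y_i^k\rangle$ has norm $\sqrt2$ on $H_k$ and at most $1/\Lambda_k$ on $Y_k$, so by (I2) its norm on $X_k$ is at most $2^{(1-\theta_k)/2}\Lambda_k^{-\theta_k}\le\sqrt2\lambda_k^{-1}$.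
\end{proof}

An $n$-dimensional subspace of $X$ meets all blocks at once. For the first blocks we use the bound $\sqrt2\lambda_j$ of Lemma~\ref{lem:block}. For the later blocks $\lambda_j$ is too large, but $\theta_j$ is so small that Lemma~\ref{lem:interp} gives a constant.

\begin{proposition}\label{prop:dn}
Let $n\ge2^{16}$ and let $F\subset X$ be a subspace with $\dim F\le n$. There is a hermitian form $h$ on $F$ with $\|x\|^2\le h(x)\le2\lambda(\log^*n)^2\|x\|^2$. In particular $d_n(X)\le\sqrt2\,\lambda(\log^*n)$.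
\end{proposition}

\begin{proof}
Let $n_k\le n<n_{k+1}$, and let $F_j\subset X_j$ be the image of $F$ under the $j$-th coordinate map, so $\dim F_j\le n$. We find hermitian forms $h_j$ on $F_j$ with
\begin{equation}\label{eq:hj}
\|x\|_{X_j}^2\le h_j(x)\le2\lambda_{k+1}^2\|x\|_{X_j}^2.
\end{equation}

For $j\le k+1$ take $h_j(x)=2\lambda_j^2|x|^2$. Then \eqref{eq:hj} holds by Lemma~\ref{lem:block} and $\lambda_j\le\lambda_{k+1}$.

For $j\ge k+2\ge3$ take the form of Lemma~\ref{lem:interp}; it suffices to show $n^{\theta_j}\le2$. Since $n_j^{1/8}\ge3$ by \eqref{eq:root}, we have $\log\Lambda_j=\frac14\log n_j-\log3\ge\frac18\log n_j\ge\frac18\sqrt{n_{j-1}}$. Also $\log\lambda_j\le j\log2$, and $\log n\le\log n_{j-1}=8\log n_{j-1}^{1/8}\le8n_{j-1}^{1/8}$ because $n<n_{k+1}\le n_{j-1}$. Using \eqref{eq:root} once more,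
$$\theta_j\log n\le\frac{64\,j\log2}{n_{j-1}^{3/8}}\le\frac{64\,j\log2}{3\sqrt3\cdot8^{j-1}}=\frac{j\log2}{3\sqrt3\cdot8^{j-3}}\le\log2\qquad(j\ge3).$$

Put $h(x)=\sum_jh_j(x_j)$ for $x\in F$. By \eqref{eq:hj} the series converges and $\|x\|^2\le h(x)\le2\lambda_{k+1}^2\|x\|^2$; by polarization the series $\sum_jh_j(x_j,x_j')$ converges too and defines a hermitian form with diagonal $h$.

It remains to show $k+1\le\log^*n$. Let $c_k=n_k^{1/4}\ge16$. Then $c_{k+1}\ge e^{\sqrt{n_k}/4}=e^{c_k^2/4}\ge e^{c_k}$, so $\log^*c_{k+1}\ge1+\log^*c_k$. Also $\log^*c_1=\log^*16=3$, since $e<\log16<e^e$ puts $\log\log16$ in $(1,e)$. Hence $\log^*n\ge\log^*c_k\ge k+2$, and $\lambda_{k+1}\le\lambda(\log^*n)$.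
\end{proof}

\section{A subspace failing the approximation property}\label{sec:E}

The space $X$ itself has the AP, by truncation to finitely many coordinates. In block $X_k$ we can compare a trace on $Z_k$ with a trace on $Z_{k+1}$, and in block $X_{k+1}$ a trace on $Z_{k+1}$ with one on $Z_{k+2}$. For the differences to telescope, the two traces on $Z_{k+1}$ must be the same, so we pass to a subspace on which the two copies of $Z_{k+1}$ agree.

For $k\ge2$ and $z\in Z_k$ let $e_k(z)\in X$ have coordinate $(0,z)$ in $X_{k-1}=Z_{k-1}\oplus Z_k$, coordinate $(z,0)$ in $X_k=Z_k\oplus Z_{k+1}$, and all other coordinates $0$. Let $E_0$ be the linear span of all $e_k(z)$ and let $E$ be its closure. The maps $e_k$ are linear and injective and $n_k\to\infty$, so $E$ is infinite dimensional. For $x\in E$ and $k\ge2$ let $\zeta_k x\in Z_k$ be the $Z_k$-component of $x_k$. By Lemma~\ref{lem:block}, $|\zeta_kx|\le|x_k|\le\|x\|$. On $E_0$ the $Z_{k+1}$-component of $x_k$ equals $\zeta_{k+1}x$, and both sides are continuous, so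
$$x_k=(\zeta_kx,\zeta_{k+1}x)\quad(x\in E,\ k\ge2),\qquad\zeta_ke_k=I_{Z_k},\qquad\zeta_ke_j=0\quad(j\ne k).$$
For an operator $T$ on $E$ and $k\ge2$, $i\in I_k$ put
$$\beta_k(T)=\frac1{n_k}\operatorname{tr}(\zeta_kTe_k),\qquad\varphi_i^k=e_k(u_i^k)-e_{k+1}(v_i^k)\in E.$$
The vector $\varphi_i^k$ has three nonzero coordinates:
$$\begin{array}{c|ccc}
&X_{k-1}&X_k&X_{k+1}\\\hline
e_k(u_i^k)&(0,u_i^k)&(u_i^k,0)&0\\
e_{k+1}(v_i^k)&0&(0,v_i^k)&(v_i^k,0)\\
\varphi_i^k&(0,u_i^k)&(u_i^k,-v_i^k)&(-v_i^k,0)
\end{array}$$
The middle one is the vector $w_i$ of Section~\ref{sec:traces}. The outer two are the price of the linking: they are measured against the functionals of the neighboring blocks, where no cancellation $1-1=0$ is available, and they are controlled by (c).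

\begin{lemma}\label{lem:phi}
For $k\ge2$ we have $\|\varphi_i^k\|\le\sqrt6$ for all $i\in I_k$, and for every operator $T$ on $E$
$$|\beta_k(T)-\beta_{k+1}(T)|\le\sqrt2\,\lambda_k^{-1}\max_{i\in I_k}\|T\varphi_i^k\|.$$
\end{lemma}

\begin{proof}
\emph{The norm.} In $X_{k-1}$ we have $\langle(0,u_i^k),y_j^{k-1}\rangle=\langle u_i^k,v_j^{k-1}\rangle$, of modulus at most $1/\Lambda_k\le1/\Lambda_{k-1}$ by (c) for the index $k-1$. So $\|(0,u_i^k)\|_{Y_{k-1}}=1$. In $X_{k+1}$ we have $\langle(-v_i^k,0),y_j^{k+1}\rangle=-\langle v_i^k,u_j^{k+1}\rangle$, of modulus at most $1/\Lambda_{k+1}$ by (c). So $\|(-v_i^k,0)\|_{Y_{k+1}}=1$. In $X_k$ we have $\langle(u_i^k,-v_i^k),y_j^k\rangle=\langle u_i^k,u_j^k\rangle-\langle v_i^k,v_j^k\rangle$, which is $0$ for $j=i$ and of modulus at most $2/\Lambda_k$ for $j\ne i$ by (b). So $\|(u_i^k,-v_i^k)\|_{Y_k}\le2$. The Euclidean norms of the three coordinates are $1,\sqrt2,1$. By (I3) their norms in $X_{k-1},X_k,X_{k+1}$ are at most $1,2,1$, and $\|\varphi_i^k\|^2\le6$.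

\emph{The traces.} Define $S$ on $Z_k\oplus Z_{k+1}$ by letting $S(z,z')$ be the $X_k$-coordinate of $T(e_k(z)+e_{k+1}(z'))$. Its diagonal blocks are $S_{11}=\zeta_kTe_k$ and $S_{22}=\zeta_{k+1}Te_{k+1}$, and $S(u_i^k,-v_i^k)=(T\varphi_i^k)_k$. By (a) and Lemma~\ref{lem:trace},
$$\beta_k(T)-\beta_{k+1}(T)=\frac1{|I_k|}\sum_{i\in I_k}\big\langle(T\varphi_i^k)_k,\,y_i^k\big\rangle,$$
and each term has modulus at most $\sqrt2\lambda_k^{-1}\|T\varphi_i^k\|$ by Lemma~\ref{lem:block}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]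
\emph{Complex scalars.} The bound on $d_n(X)$ is Proposition~\ref{prop:dn}. We apply Lemma~\ref{lem:criterion} to $E$ with $\alpha_k=\sqrt2/\lambda_k$, $\Phi_k=\{\varphi_i^k:i\in I_k\}$ for $k\ge2$, and $\Phi_1=\{e_2(f):f\in\mathcal B\}$, where $\mathcal B$ is an orthonormal basis of $Z_2$. The union of the $\Phi_k$ is bounded by Lemma~\ref{lem:phi}. Condition (T1) holds since $\zeta_ke_k=I_{Z_k}$. In (T2), the first inequality follows from $\beta_2(T)=\frac1{n_2}\sum_{f\in\mathcal B}\langle\zeta_2Te_2(f),f\rangle$ and $\|\zeta_2\|\le1$, and the second is Lemma~\ref{lem:phi}. For (T3), if $e\in E_0$ then $\zeta_ke=0$ for large $k$, so $T=x^*(\cdot)e$ has $\zeta_kT=0$ for large $k$. Hence $E$ fails the AP.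

\emph{Real scalars.} Regard $X$, the $X_k$ and $E$ as real spaces, and let $\iota=\sqrt{-1}$. Suppose the real space $E$ has the AP. Given a compact $K\subset E$ and $\varepsilon>0$, let $T$ be real linear of finite rank with $\|Tx-x\|<\varepsilon$ on the compact set $K\cup\iota K$. The operator $T'x=\frac12(Tx-\iota T(\iota x))$ satisfies $T'(\iota x)=\frac12(T(\iota x)+\iota Tx)=\iota T'x$, so it is complex linear; its range lies in $TE+\iota TE$, so it has finite rank; and $T'x-x=\frac12(Tx-x)-\frac\iota2(T(\iota x)-\iota x)$ has norm less than $\varepsilon$ on $K$. Then the complex space $E$ would have the AP, which it does not. Finally, a real subspace of dimension $n$ lies in a complex subspace $F$ of complex dimension at most $n$. If $h$ is the form on $F$ from Proposition~\ref{prop:dn}, then $\operatorname{Re}h(x,x')$ is a real inner product with the same diagonal values, so the same bound on $d_n$ holds.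
\end{proof}

\begin{remark}
The hypothesis $\lambda>1$ makes $\theta_k$ positive, and monotonicity is used only in Proposition~\ref{prop:dn}. Summability of $1/\lambda_k$ is used only through Lemma~\ref{lem:criterion}, and some growth condition is needed there: for bounded $\lambda$ the space $X$ is isomorphic to a Hilbert space by Lemma~\ref{lem:block}, and $E$ has the AP.
\end{remark}

\section{Very slow growth implies the HAP}\label{sec:B}

In this section scalars are real or complex, $X$ is a space, $d_n=d_n(X)<\infty$, and $Y\subset X$ is a closed subspace. We prove Theorem~\ref{thm:B}.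

\subsection{Projections and liftings}

By \eqref{eq:euclid}, a subspace $F$ of a finite dimensional $W\subset Y$ is the range of a projection on $W$ of norm at most $d_{\dim W}$: if $P_0$ is orthogonal for $|\cdot|$, then $\|P_0w\|\le|P_0w|\le|w|\le d_{\dim W}\|w\|$. This bound deteriorates as $W$ grows toward $Y$. Duality and a net show that only spaces $W$ of dimension exponential in $\dim F$ matter.

\begin{lemma}\label{lem:net}
Let $V$ be a normed space of dimension $m\ge1$. There are unit vectors $\eta_1,\dots,\eta_M$, $M\le25^m$, such that every unit vector is within distance $\frac12$ of some $\eta_l$. Every $f\in V$ can be written $f=\sum_lc_l\eta_l$ with $\sum_l|c_l|\le2\|f\|$.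
\end{lemma}

\begin{proof}
Take a maximal set of unit vectors with mutual distances greater than $\frac12$. The balls of radius $\frac14$ around them are disjoint and lie in the ball of radius $\frac54$; the real dimension is at most $2m$, so comparing volumes gives $M\le5^{2m}$. Maximality gives the first property. Put $f_0=f$ and $f_{i+1}=f_i-\|f_i\|\eta_{l_i}$, with $l_i$ chosen so that $\|f_{i+1}\|\le\frac12\|f_i\|$. Then $f=\sum_{i\ge0}\|f_i\|\eta_{l_i}$ and $\sum_i\|f_i\|\le2\|f\|$; group the terms with equal $l_i$.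
\end{proof}

We call such a set $\{\eta_l\}$ a \emph{net} for $V$.

\begin{lemma}\label{lem:proj}
Let $F\subset Y$, $\dim F=m$. There is a projection $P$ of $Y$ onto $F$ with $\|P\|\le2d_{m+25^m}$.
\end{lemma}

\begin{proof}
Let $m\ge1$ and $d=d_{m+25^m}$. On the algebraic tensor product $Y\otimes F^*$ let $\|z\|_\pi$ be the infimum of $\sum_i\|y_i\|\|f_i^*\|$ over all representations $z=\sum_iy_i\otimes f_i^*$. On the subspace $F\otimes F^*$ let $\operatorname{tr}$ be the functional with $\operatorname{tr}(f\otimes f^*)=f^*(f)$. It suffices to prove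
\begin{equation}\label{eq:trpi}
|\operatorname{tr}z|\le2d\,\|z\|_\pi\qquad(z\in F\otimes F^*),
\end{equation}
with $\|z\|_\pi$ computed in $Y\otimes F^*$. Indeed, the Hahn--Banach theorem then extends $\operatorname{tr}$ to a functional $\Psi$ on $Y\otimes F^*$ with the same bound. As $F^{**}=F$, the formula $f^*(Py)=\Psi(y\otimes f^*)$ defines a linear map $P\colon Y\to F$ with $\|P\|\le2d$, and $f^*(Pf)=f^*(f)$ for all $f^*$ gives $Pf=f$ on $F$.

Let $z\in F\otimes F^*$ and $z=\sum_iy_i\otimes f_i^*$ with $y_i\in Y$. The number of terms is not controlled, so we expand $f_i^*=\sum_lc_{il}\eta_l$ in a net for $F^*$. This gives $z=\sum_ly_l'\otimes\eta_l$ with $y_l'=\sum_ic_{il}y_i$, at most $25^m$ terms, and $\sum_l\|y_l'\|\le2\sum_i\|y_i\|\|f_i^*\|$. Let $W=F+\operatorname{span}\{y_l'\}$, of dimension at most $m+25^m$, and let $P_0\colon W\to F$ be a projection with $\|P_0\|\le d$. The map $P_0\otimes I$ on $W\otimes F^*$ fixes $z$, so $z=\sum_lP_0y_l'\otimes\eta_l$ and $|\operatorname{tr}z|=|\sum_l\eta_l(P_0y_l')|\le2d\sum_i\|y_i\|\|f_i^*\|$.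 Taking the infimum gives \eqref{eq:trpi}.
\end{proof}

If $d_n$ is bounded, Lemma~\ref{lem:proj} gives uniformly bounded projections onto all finite dimensional subspaces of $Y$, and the AP follows as in the last lines of this section. If $d_n\to\infty$, the bound grows with $m$, and we have to combine many operators. For this we need operators that also fix prescribed functionals.

\begin{lemma}\label{lem:lift}
Let $G\subset Y^*$, $\dim G=m$. There is an operator $R$ on $Y$ of rank at most $m$ with $g(Rx)=g(x)$ for all $g\in G$, $x\in Y$, and $\|R\|\le4d_{25^m}$.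
\end{lemma}

\begin{proof}
Let $m\ge1$ and define $q\colon Y\to G^*$ by $q(x)(g)=g(x)$, so $\|q\|\le1$. By Helly's theorem, for every $\xi\in G^*$ and $\varepsilon>0$ there is $x\in Y$ with $q(x)=\xi$ and $\|x\|\le\|\xi\|+\varepsilon$; call any $x$ with $q(x)=\xi$ a lifting of $\xi$. (The functionals on $Y$ that vanish on $\ker q=\bigcap_{g\in G}\ker g$ are those in $G$, so $Y/\ker q$ has dual $G$ isometrically and $q$ induces an isometry of $Y/\ker q$ onto $G^*$.) These liftings do not depend linearly on $\xi$; a Euclidean norm repairs this. Choose liftings $x_l$ with $\|x_l\|\le2$ of the elements $\eta_l$ of a net for $G^*$, and let $W$ be their span. If $\xi=\sum_lc_l\eta_l$ as in Lemma~\ref{lem:net}, then $w=\sum_lc_lx_l\in W$ is a lifting of $\xi$ with $\|w\|\le4\|\xi\|$. Take a Euclidean norm on $W$ with $\|\cdot\|\le|\cdot|\le d_{25^m}\|\cdot\|$. Let $\sigma(\xi)$ be the unique lifting of $\xi$ in the orthogonal complement of $W\cap\ker q$ in $W$. It is linear in $\xi$, and it is the orthogonal projection of $w$ onto that complement,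 so $\|\sigma(\xi)\|\le|\sigma(\xi)|\le|w|\le4d_{25^m}\|\xi\|$. Put $R=\sigma q$. Then $qR=q$, which says $g(Rx)=g(x)$.
\end{proof}

\begin{lemma}\label{lem:both}
Let $F\subset Y$ and $G\subset Y^*$ have dimensions at most $m$. There is an operator $Q$ on $Y$ of rank at most $\dim F+\dim G$ with $Q|_F=I_F$, $Q^*|_G=I_G$ and $\|Q\|\le14\,d_{m+25^m}^2$.
\end{lemma}

\begin{proof}
Take $P$ and $R$ from Lemmas~\ref{lem:proj} and~\ref{lem:lift} and put $Q=P+R-RP$. Its range lies in $F+RY$. For $f\in F$, $Qf=f+Rf-Rf=f$. For $g\in G$, $g(Qx)=g(Px)+g(x)-g(Px)=g(x)$. With $d=d_{m+25^m}\ge1$ we get $\|Q\|\le2d+4d+8d^2\le14d^2$.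
\end{proof}

\subsection{A chain of operators}

We build finite rank operators $Q_0,Q_1,\dots$, all fixing $F$, such that $Q_j$ fixes functionals that norm the range of $Q_{j-1}$. Then $Q_{j-1}x$ is bounded by an absolute constant whenever $Q_jx$ is close to $Q_{j-1}x$. For each $x$ this should fail for few $j$. In a Hilbert space, with orthogonal projections $Q_j$ onto increasing subspaces, the differences $\Delta_j=Q_j-Q_{j-1}$ have orthogonal ranges and $\sum_j\|\Delta_jx\|^2\le\|x\|^2$, so for a unit vector $x$ at most three indices have $\|\Delta_jx\|>\frac12$. The exceptional indices depend on $x$, which is why we average over $j$.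

\begin{lemma}\label{lem:chain}
Let $F\subset Y$ with $\dim F=n\ge2$, and put $r_0=n$, $r_j=27^{r_{j-1}}$. There are operators $Q_j$ on $Y$ $(j\ge0)$ and finite sets $\Gamma_j\subset Y^*$ of norm one functionals $(j\ge1)$ such that
\begin{itemize}
\item[(i)] $Q_j|_F=I_F$, $\operatorname{rank}Q_j\le r_j$ and $\|Q_j\|\le14\,d_{r_{j+1}}^2$;
\item[(ii)] $Q_iQ_j=Q_jQ_i=Q_i$ for $i<j$;
\item[(iii)] $\|e\|\le2\max_{\gamma\in\Gamma_j}|\gamma(e)|$ for $e\in Q_{j-1}Y$, and $\gamma(Q_jx)=\gamma(x)$ for $\gamma\in\Gamma_j$, $x\in Y$.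
\end{itemize}
\end{lemma}

\begin{proof}
By the binomial theorem $27^r\ge25^r+2r\cdot25^{r-1}\ge25^r+2r$ for $r\ge1$, so $2r_j+25^{r_j}\le r_{j+1}$. Let $Q_0$ be a projection onto $F$ from Lemma~\ref{lem:proj}; then $\|Q_0\|\le2d_{r_1}\le14d_{r_1}^2$. Suppose $Q_{j-1}$ is constructed. For each element $\eta$ of a net for $Q_{j-1}Y$ choose $\gamma\in Y^*$ with $\|\gamma\|=\gamma(\eta)=1$, and let $\Gamma_j$ be the set of these at most $25^{r_{j-1}}$ functionals. If $e\in Q_{j-1}Y$ has norm $1$ and $\|e-\eta\|\le\frac12$, then the functional chosen for $\eta$ has $|\gamma(e)|\ge\frac12$; this is the first part of (iii). Let $Q_j$ be given by Lemma~\ref{lem:both} for the spaces $Q_{j-1}Y$ and $Q_{j-1}^*Y^*+\operatorname{span}\Gamma_j$. The sum of their dimensions is at most $2r_{j-1}+25^{r_{j-1}}\le r_j$. Hence $\operatorname{rank}Q_j\le r_j$, and $\|Q_j\|\le14d_{r_{j+1}}^2$ because $r_j+25^{r_j}\le r_{j+1}$. The second part of (iii) holds since $Q_j^*$ fixes $\Gamma_j$.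

As $Q_j$ fixes $Q_{j-1}Y$, we have $Q_jQ_{j-1}=Q_{j-1}$. As $Q_j^*$ fixes $Q_{j-1}^*Y^*$, we have $Q_j^*Q_{j-1}^*=Q_{j-1}^*$, that is, $Q_{j-1}Q_j=Q_{j-1}$. For $i<j-1$, induction on $j$ gives $Q_iQ_j=Q_iQ_{j-1}Q_j=Q_iQ_{j-1}=Q_i$ and $Q_jQ_i=Q_jQ_{j-1}Q_i=Q_{j-1}Q_i=Q_i$. Finally $Q_jf=Q_jQ_0f=Q_0f=f$ for $f\in F$ and $j\ge1$.
\end{proof}

The $Q_j$ need not be projections, so (ii) says nothing about $Q_j^2$. For $\Delta_j=Q_j-Q_{j-1}$ it gives
\begin{equation}\label{eq:delta}
\Delta_jQ_l=Q_l-Q_l=0\quad(l\le j-2),\qquad\Delta_jQ_l=Q_j-Q_{j-1}=\Delta_j\quad(l\ge j+1).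
\end{equation}
The first relation uses that $Q_j$ fixes earlier ranges, the second that $Q_l^*$ fixes earlier adjoint ranges. The $\Delta_j$ have no orthogonality, but \eqref{eq:delta} will produce a bounded sequence whose initial and final segments have separated convex hulls, and in a Euclidean space such a sequence is short.

\begin{lemma}\label{lem:short}
Let $S_1,\dots,S_q$ be vectors in a Euclidean space with $|S_i|\le\rho$. Let $\delta>0$, and suppose $|v-u|\ge\delta$ whenever $1\le s<q$, $u\in\operatorname{conv}\{S_i:i\le s\}$ and $v\in\operatorname{conv}\{S_i:i>s\}$. Then $q<2^{1+4\rho^2/\delta^2}$.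
\end{lemma}

\begin{proof}
Let $2^p\le q<2^{p+1}$. For $0\le l\le p$ split $\{1,\dots,2^p\}$ into $2^l$ intervals $J$ of equal length, let $M_J$ be the average of the $S_i$ over $i\in J$, and let $a_l$ be the mean of $|M_J|^2$ over these $2^l$ intervals. If $l<p$ and $J$ has left half $J'$ and right half $J''$, then $M_J=\frac12(u+v)$ with $u=M_{J'}$, $v=M_{J''}$, and $|v-u|\ge\delta$ by the hypothesis with $s=\max J'$. The parallelogram law gives $\frac12(|u|^2+|v|^2)=|M_J|^2+\frac14|v-u|^2$. Averaging over $J$, $a_{l+1}\ge a_l+\delta^2/4$. Hence $p\,\delta^2/4\le a_p\le\rho^2$.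
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $\dim Y<\infty$, take $T=I$. Otherwise enlarge $F$ so that $n=\dim F\ge2$, and take the chain of Lemma~\ref{lem:chain}. Fix $L\in\mathbb N$ and put
$$D=d_{r_{L+2}},\qquad B=14D^2,\qquad T=\frac1L\sum_{j=1}^LQ_{j-1}.$$
Then $T$ has finite rank, $T|_F=I_F$, and $\|Q_j\|\le B$ for $0\le j\le L+1$.

\emph{Good indices.} Let $\|x\|=1$. Call $j\in\{1,\dots,L\}$ \emph{good} if $\|\Delta_jx\|\le\frac12$ and \emph{bad} otherwise. For good $j$, (iii) gives $\gamma\in\Gamma_j$ with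
$$\|Q_{j-1}x\|\le2|\gamma(Q_{j-1}x)|=2|\gamma(Q_jx)-\gamma(\Delta_jx)|=2|\gamma(x)-\gamma(\Delta_jx)|\le3.$$
For bad $j$ we have only $\|Q_{j-1}x\|\le B$. If $b$ is the number of bad indices, then $\|Tx\|\le3+bB/L$.

\emph{Counting bad indices.} Let $b\ge1$. Relation \eqref{eq:delta} excludes $l=j-1$ and $l=j$, so we thin out: taking the first, fourth, seventh, \dots\ bad index, we get bad indices $t_1<\dots<t_q$ with $t_{i+1}-t_i\ge3$ and $b\le3q$. Put $S_i=Q_{t_i+1}x$. Let $1\le s<q$ and $t=t_{s+1}$. For $i\le s$ we have $t_i+1\le t-2$, so $\Delta_tS_i=0$; for $i>s$ we have $t_i+1\ge t+1$, so $\Delta_tS_i=\Delta_tx$. Therefore, for $u\in\operatorname{conv}\{S_i:i\le s\}$ and $v\in\operatorname{conv}\{S_i:i>s\}$,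
$$2B\,\|v-u\|\ge\|\Delta_t(v-u)\|=\|\Delta_tx\|>\tfrac12 .$$
By (ii) all $S_i$ lie in $W=Q_{L+1}Y$, and $\dim W\le r_{L+1}$. By \eqref{eq:euclid} there is a Euclidean norm on $W$ with $\|\cdot\|\le|\cdot|\le D\|\cdot\|$. Lemma~\ref{lem:short} applies with $\rho=DB$ and $\delta=1/(4B)$, for which $4\rho^2/\delta^2=64D^2B^4=\kappa D^{10}$, $\kappa=64\cdot14^4$. Hence $b\le6\cdot2^{\kappa D^{10}}$, and for every unit vector $x$
$$\|Tx\|\le3+\frac{84\,D^2\,2^{\kappa D^{10}}}L.$$

\emph{Choice of $L$.} The hypothesis on $d_n$ enters only here. Since $\log4<1.4$ and $\log27<3.3$, we have $4\cdot27^r\le e^{4r}$ for $r\ge2$. So $4r_j\le e^{4r_{j-1}}$ and $\log^*(4r_j)\le1+\log^*(4r_{j-1})$, whence $\log^*r_{L+2}\le L+2+\log^*(4n)$. Keep $n$ fixed and let $L\to\infty$. Then $r_{L+2}\to\infty$, and the hypothesis gives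
$$D^{10}=o(\log\log^*r_{L+2})=o\big(\log(L+2+\log^*(4n))\big)=o(\log L).$$
As $\log D\le D^{10}$, we get $\log(84D^22^{\kappa D^{10}})\le\log84+(2+\kappa)D^{10}=o(\log L)$. For large $L$ this is at most $\log L$, and then $\|T\|\le4$.

\emph{The AP.} Let $K\subset Y$ be compact and $\varepsilon>0$. Cover $K$ by finitely many balls of radius $\varepsilon/6$ centered in $K$, let $F$ be the span of the centers, and take $T$ as above. For $x\in K$ and a center $f$ with $\|x-f\|\le\varepsilon/6$ we have $\|Tx-x\|\le\|T(x-f)\|+\|f-x\|\le5\varepsilon/6<\varepsilon$. So $Y$ has the AP, and $X$ has the HAP.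
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL}
Bergh and L\"ofstr\"om, \emph{Interpolation Spaces}.

\bibitem{HAP}
\emph{Hereditary Approximation Property},
\texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/HAP5.2.4.pdf}.

\end{thebibliography}
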